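# A connected $3$-dimensional $r$-space that is not a manifold

## 1. Pushing a punctured ball onto its boundary

Take the closed unit ball $\overline U$ in $\mathbb R^n$, $n\ge 1$, with interior $U$, and remove a point $q\in U$, not necessarily the center. For $x\in\overline U-\{q\}$ put $v=x-q$. The ray from $q$ through $x$ leaves the ball at $\rho_q(x)=q+s\,v$, where $|q+sv|^2=1$, that is,
$$s=\frac{-q\cdot v+\sqrt{(q\cdot v)^2+|v|^2(1-|q|^2)}}{|v|^2}.$$
This depends continuously on $x$, and $s\ge1$ because $|x|\le 1$, with $s=1$ when $|x|=1$. The homotopy $H_t(x)=(1-t)x+t\rho_q(x)=q+\bigl((1-t)+ts\bigr)v$ stays in the ball by convexity. It never hits $q$, since $(1-t)+ts\ge 1$, and it fixes the sphere. So it pushes $\overline U-\{q\}$ onto the boundary sphere, and this works for every position of $q$.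

Now take spaces that are not manifolds and ask for the same behavior.

First, let $K=[0,1]$ and $p=0$. Let $U\subset[0,\frac12)$ be any open set of $K$ containing $0$, let $[0,t)$ be the largest interval of this form contained in $U$, and take $q\in(0,t)$. The piece $[0,q)$ is a component of $\overline U-\{q\}$ and lies in $U$, so it contains no boundary point of $U$. A deformation of $\overline U-\{q\}$ onto the boundary would move $0$ along a path inside $[0,q)$ to a boundary point, which is impossible.

Second, let $K$ be a tripod, three unit segments with a common end $o$. Let $U$ be an open set with $o\in U$, contained in the ball of radius $\frac12$ about $o$. On leg $i$ let $t_i$ be the first point not in $U$; it is a boundary point of $U$, and the half-open segment $[o,t_i)$ lies in $U$. Choose $q$ on leg $1$ strictly between $o$ and $t_1$, and suppose there is a retraction $\rho$ of $\overline U-\{q\}$ onto the boundary of $U$. The set $[o,t_2]\cup[o,t_3]$ is connected and misses $q$. Its image under $\rho$ is a connected subset of the tripod that contains $t_2$ and $t_3$, since $\rho$ fixes them, so it contains $o$. But $o$ lies in the open set $U$, not in its boundary.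

In both cases every small neighborhood fails, and a puncture $q\ne p$ shows it. Does the ability to push outward from every puncture of arbitrarily small neighborhoods force a space to be a manifold?

## 2. $r$-spaces, and the two theorems

All spaces are metric, and a neighborhood of $p$ means an open set containing $p$. For an open set $U$ in a space $K$ we write $\mathrm{Fr}(U)=\overline U\cap (K-U)$. A subset $B$ of $Z$ is a deformation retract of $Z$ if some homotopy of $Z$ in itself starts at the identity and ends at a retraction onto $B$; it is a strong deformation retract if the homotopy can be chosen to fix $B$ pointwise throughout.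

**Definition 2.1.** A point $p\in K$ is an $r$-point of $K$ if each neighborhood of $p$ contains a neighborhood $U$ of $p$ such that, for each $q\in U$, $\mathrm{Fr}(U)$ is a deformation retract of $\overline U-\{q\}$. Such a $U$ is called a canonical neighborhood of $p$. The space $K$ is an $r$-space if it is compact, metric, separable and finite dimensional, and each of its points is an $r$-point.

A manifold here means a closed topological manifold: a non-empty compact connected metric space, without boundary, such that for some fixed $n\ge0$ every point has an open neighborhood homeomorphic to $\mathbb R^n$. By Section 1 every manifold is an $r$-space: use round balls in charts. (For $n=0$ the space is one point $p$, $U=\{p\}$, and both $\mathrm{Fr}(U)$ and $\overline U-\{p\}$ are empty.) An arc and a tripod are not $r$-spaces.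

The following may be quoted. Many classical theorems about manifolds, such as invariance of domain and the internal characterization of separating sets, also hold in $r$-spaces. Among spaces of dimension $\le2$, and among polytopes of dimension $\le3$, the connected $r$-spaces are exactly the manifolds. The problem is to determine whether there exists a non-empty connected $r$-space not homeomorphic to a manifold. The answer is yes.

**Theorem A.** There is a connected $3$-dimensional $r$-space $X$, a cellular quotient of $S^3$, which is not homeomorphic to a manifold. Moreover, every point of $X$ has arbitrarily small neighborhoods $U$ with $\mathrm{Fr}(U)\cong S^2$, $\overline U$ a compact AR, and $\mathrm{Fr}(U)$ a strong deformation retract of $\overline U-\{q\}$ for every $q\in U$.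

By the quoted results, $3$ is the smallest possible dimension.

**Theorem B.** For every closed $3$-manifold $M$ there are a connected $3$-dimensional $r$-space $X_M$ and a cellular map $M\to X_M$ such that:

1. every point has arbitrarily small neighborhoods $U$ with $\mathrm{Fr}(U)\cong S^2$, $\overline U$ a compact AR, and $\mathrm{Fr}(U)$ a strong deformation retract of $\overline U-\{q\}$ for each $q\in U$;
2. the set of points of $X_M$ without a Euclidean neighborhood is exactly a Cantor set;
3. $X_M\simeq M$.

Consequently there are infinitely many homotopy types of connected non-manifold $r$-spaces of dimension $3$; the dimension $3$ is the least possible, and no $X_M$ is a polytope.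

The terms "cellular" and "AR" are recalled next.

## 3. Cellular quotients of $S^3$ and the facts we quote

**Definition 3.1.** A compact subset $g$ of a $3$-manifold is cellular if $g=\bigcap_k B_k$ for closed $3$-balls with $B_{k+1}\subset\operatorname{int}B_k$. It is cell-like if (embedded in an ANR) it contracts to a point inside each of its neighborhoods.

A cellular set contracts inside the balls $B_k$, so it is cell-like. By continuity of Čech cohomology, $\check H^*(g)=\varinjlim H^*(B_k)$, so a cellular set has the Čech cohomology of a point. A straight segment $I\subset\mathbb R^3$ with midpoint $m$ is cellular: use the bodies $\{d\le 1/k\}$, where $d$ is the distance to $I$. Collapsing it gives $\mathbb R^3$ back. Indeed, put $F(x)=d(x)\,\frac{x-m}{|x-m|}$ for $x\ne m$ and $F(m)=0$. Then $F$ is continuous, is $0$ exactly on $I$, and is proper. Along each ray from $m$ the convex function $d$ vanishes until the ray leaves $I$ and then increases strictly to $\infty$, so $F$ maps $\mathbb R^3-I$ bijectively onto $\mathbb R^3-\{0\}$. Hence $\mathbb R^3/I\cong\mathbb R^3$.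

**Definition 3.2.** A decomposition $G$ of a compact metric space $S$ into compact sets is upper semicontinuous if for each $g\in G$ and each open $O\supset g$ there is an open set $O'$ with $g\subset O'\subset O$ that is saturated, that is, a union of elements of $G$.

Then $S/G$ is compact and metrizable and the projection $\pi$ is closed. For example, the segment $\{0\}\times[0,1]$ and the remaining points of a closed disc in the plane form an upper semicontinuous decomposition. If instead the nondegenerate elements are the segments $\{1/n\}\times[0,1]$, $n\ge 1$, the condition fails at the point $(0,0)$: every neighborhood of it meets long elements.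

A metric space $Z$ is an ANR if, whenever it is embedded as a closed subset of a metric space, some neighborhood retracts onto it; it is an AR if the whole space retracts onto it. Spheres are ANRs and discs are ARs; a convergent sequence with its limit is not an ANR, since it is not locally connected. Textbook facts: open subsets and neighborhood retracts of ANRs are ANRs; ANRs are locally path connected and have the homotopy type of CW complexes; a contractible ANR is an AR; a compact ANR has finitely generated homology, and its Čech and singular cohomology agree.

We quote the following.

**(F1)** (Lacher) If $\pi:M\to X$ is a proper cell-like surjection from a manifold onto a finite-dimensional metric space, then $X$ is an ANR, and $\pi|:\pi^{-1}(V)\to V$ is a homotopy equivalence for every open $V\subset X$.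

**(F2)** (Armentrout, Memoirs AMS 107) If $G$ is a cellular upper semicontinuous decomposition of a closed $3$-manifold $M$ and $M/G$ is a $3$-manifold, then for every $\varepsilon>0$ there is a homeomorphism $h:M\to M/G$ with $d(h,\pi)<\varepsilon$.

**(F3)** A closed ANR subset of a metric ANR is included by a cofibration. Hence, if $Z=Z_1\cup Z_2$ with $Z_1,Z_2$ closed and $Z,Z_1,Z_2,Z_0=Z_1\cap Z_2$ all ANRs, then $Z$ is the pushout of two cofibrations, and the natural map to $Z$ from the double mapping cylinder of $Z_1\leftarrow Z_0\to Z_2$ is a homotopy equivalence. So the Mayer–Vietoris sequence and the excision $H_*(Z_1,Z_0)\cong H_*(Z,Z_2)$ hold, and so does van Kampen's theorem if $Z_0,Z_1,Z_2$ are path connected.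

**(F4)** Alexander duality: for a non-empty compact $C\subsetneq S^3$, $\tilde H_i(S^3-C)\cong\tilde{\check H}{}^{2-i}(C)$.

**(F5)** Vietoris–Begle: a closed surjection of compact metric spaces whose fibers have the Čech cohomology of a point induces isomorphisms in Čech cohomology.

**(F6)** Whitehead: a map between simply connected spaces of the homotopy type of CW complexes that induces isomorphisms in homology is a homotopy equivalence.

## 4. In a cellular quotient, small $2$-spheres are enough

Let $G$ be an upper semicontinuous decomposition of $S^3$ into cellular sets such that $X=S^3/G$ is finite dimensional, and let $\pi:S^3\to X$ be the projection. The fibers of the closed map $\pi$ are connected, so preimages of connected sets are connected. $X$ is locally connected, being a quotient of $S^3$. By (F1), $X$ is an ANR and $\pi$ is a homotopy equivalence over every open set; in particular $\pi_1(X)=1$. Consider the following property of $X$: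

**(S)** For each $x\in X$ and each neighborhood $N$ of $x$ there is a set $Y\subset X-\{x\}$ homeomorphic to $S^2$ such that the component $U$ of $X-Y$ containing $x$ satisfies $\overline U\subset N$.

**Proposition 4.1.** Assume (S). Let $Y\subset X$ be homeomorphic to $S^2$ and let $U$ be a component of $X-Y$. Then $\mathrm{Fr}(U)=Y$, $\overline U$ is a compact AR, and $Y$ is a strong deformation retract of $\overline U-\{q\}$ for every $q\in U$. In particular $X$ is an $r$-space.

The last sentence follows at once: by (S) such sets $U$ form a neighborhood base at each point, and $X$ is compact, metric, separable and finite dimensional. The first two steps do not use (S).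

**Step 1: $X-Y$ has exactly two components $U,V$, both acyclic, and $\mathrm{Fr}(U)=\mathrm{Fr}(V)=Y$.** This step transfers Alexander duality from $S^3$ to $X$. Fibers of $\pi$ have the Čech cohomology of a point, so (F5) gives $\check H^*(\pi^{-1}(Z))\cong\check H^*(Z)$ for compact $Z\subset X$. By (F4),
$$\tilde H_i(S^3-\pi^{-1}(Y))\cong\tilde{\check H}{}^{2-i}(S^2),$$
which is $\mathbb Z$ for $i=0$ and $0$ for $i\ge1$. By (F1) the same holds for $X-Y$. So it has exactly two components $U,V$ (path components and components agree, as $X-Y$ is open in an ANR), and both are acyclic. They are open, so no point of $U\cup V$ is in a frontier, and the frontiers lie in $Y$.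

Suppose $Z=\mathrm{Fr}(U)\subsetneq Y$. Then $X-Z$ is connected. This is clear if $Z=\emptyset$. Otherwise $\check H^2(Z)\cong H_0(S^2,S^2-Z)=0$ by duality in $Y\cong S^2$, so $\tilde H_0(S^3-\pi^{-1}(Z))\cong\check H^2(\pi^{-1}(Z))\cong \check H^2(Z)=0$, and $X-Z$ is the image of a connected set. But $X-Z=U\sqcup(X-\overline U)$, where both sets are open and non-empty; indeed $V\subset X-\overline U$, because $V$ is open and disjoint from $U$. This is a contradiction. The same argument applies to $V$. So $\overline U=U\cup Y$, $X-\overline U=V$, and symmetrically.

**Step 2: $\overline U$ and $\overline V$ are compact ARs.** The point is to check that they are ANRs, acyclic, and simply connected. As $Y$ is an ANR, some open neighborhood $O$ of $Y$ in $\overline V$ retracts onto $Y$. The set $\overline U\cup O=X-(\overline V-O)$ is open in $X$ and retracts onto $\overline U$: use the identity on $\overline U$ and the retraction on $O$, which agree on $\overline U\cap\overline V=Y$. So $\overline U$ is a neighborhood retract of the ANR $X$, hence an ANR; likewise $\overline V$. Next, by (F5), (F4) and (F1),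
$$\tilde{\check H}{}^k(\overline U)\cong\tilde{\check H}{}^k(\pi^{-1}(\overline U))\cong\tilde H_{2-k}(\pi^{-1}(V))\cong\tilde H_{2-k}(V)=0\quad\text{for all }k .$$
For the compact ANR $\overline U$ this is singular cohomology, and its homology is finitely generated. By universal coefficients $\operatorname{Hom}(\tilde H_k,\mathbb Z)$ and $\operatorname{Ext}(\tilde H_k,\mathbb Z)$ vanish for all $k$, so $\overline U$ is acyclic; likewise $\overline V$. Finally $X=\overline U\cup\overline V$, $\overline U\cap\overline V=Y$ is simply connected, and all three sets are path connected, so van Kampen's theorem in (F3) gives $\pi_1(\overline U)*\pi_1(\overline V)=\pi_1(X)=1$. By (F6) the simply connected acyclic ANRs $\overline U,\overline V$ are contractible, hence ARs.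

**Step 3: $H_*(\overline U-q,Y)=0$ for $q\in U$.** This is the homological half of "the puncture can be pushed out". In $X-q=(\overline U-q)\cup\overline V$ both pieces are closed, their intersection is $Y$, and all four spaces are ANRs. So (F3) gives $H_*(\overline U-q,Y)\cong H_*(X-q,\overline V)$. Here $\overline V$ is acyclic. Also $X-q\simeq S^3-\pi^{-1}(q)$ by (F1), and this is acyclic by (F4), because $\pi^{-1}(q)$ is cellular. So the group is $0$. In particular $\overline U-q$ is path connected, since $Y$ is.

**Step 4: $\pi_1(\overline U-q)=1$ for $q\in U$.** This is the homotopical half, and here (S) is used. Let $\gamma$ be a loop in $\overline U-q$. Apply (S) to $q$ and the neighborhood $U-\gamma$. We get a $2$-sphere $Y'$ and a component $U'\ni q$ of $X-Y'$ with $\overline{U'}\subset U-\gamma$. By Steps 1 and 2 for $Y'$, $\mathrm{Fr}(U')=Y'$ and $\overline{U'}$ is an AR. Put $P=\overline U-U'$. It is closed in $\overline U$, and $P\cap\overline{U'}=Y'$. Since a neighborhood of $Y'$ in $\overline{U'}$ retracts onto $Y'$, $P$ is a neighborhood retract of $\overline U$, as in Step 2, so $P$ is an ANR. The Mayer–Vietoris sequence of $\overline U=P\cup\overline{U'}$ contains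
$$\tilde H_0(Y')=0\to\tilde H_0(P)\oplus\tilde H_0(\overline{U'})\to\tilde H_0(\overline U)=0,$$
so $P$ is path connected. Van Kampen gives $\pi_1(P)*\pi_1(\overline{U'})=\pi_1(\overline U)=1$, so $\pi_1(P)=1$. As $\gamma\subset\overline U$ misses $U'$, it lies in $P$, and it is null-homotopic in $P\subset\overline U-q$.

**Step 5: the strong deformation retraction.** By Step 3 the inclusion $Y\to\overline U-q$ is a homology isomorphism, and by Step 4 both spaces are simply connected ANRs. By (F6) it is a homotopy equivalence. By (F3) it is a cofibration, and a closed cofibration that is a homotopy equivalence embeds a strong deformation retract. This proves Proposition 4.1.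

So it suffices to find a cellular quotient of $S^3$ that is not a manifold but satisfies (S).

## 5. Genus two boundaries, pierced spheres, and why the blocks get two handles

The usual way to produce a cellular quotient is a nest: a handlebody $A\subset S^3$, finitely many disjoint copies of $A$ inside it (its children), copies of these inside each child, and so on. The nondegenerate elements are the intersections of infinite descending sequences. Cellularity is guaranteed if each child lies in a ball inside its parent.

The first neighborhoods one would try in such a quotient are the sets $U=\pi(\operatorname{int}A_\alpha)$, where $A_\alpha$ is a handlebody of the nest, say of genus $2$. They do form neighborhood bases. But they are never canonical. The boundary $\partial A_\alpha$ has a collar in $A_\alpha$ that misses all nondegenerate elements, so $\mathrm{Fr}(U)$ is a genus $2$ surface and $H_1(\mathrm{Fr}(U))=\mathbb Z^4$. On the other hand, let $q\in U$ and $g=\pi^{-1}(q)$. Using a thin collar and (F1), $H_1(\overline U-q)\cong H_1(U-q)\cong H_1(\operatorname{int}A_\alpha-g)$. Let $B\subset\operatorname{int}A_\alpha$ be a ball with $g\subset\operatorname{int}B$. By duality for $g$ together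 with one extra point, $\operatorname{int}B-g$ is connected with $H_1=0$. So Mayer–Vietoris for $\operatorname{int}A_\alpha=(\operatorname{int}A_\alpha-g)\cup\operatorname{int}B$ gives $H_1(\operatorname{int}A_\alpha-g)\cong H_1(A_\alpha)=\mathbb Z^2$. The groups differ, so $\mathrm{Fr}(U)$ is not a deformation retract of $\overline U-q$.

The second try is the sphere $\partial B$ of a ball that separates a child from its parent's boundary. The other children of the same parent will cross $\partial B$, because the children must be linked if the quotient is to be interesting. Suppose a child crosses $\partial B$ in two meridian discs of one of its handles. If some element $g$ in that child meets both discs, then $\pi$ identifies a point of one disc with a point of the other, and $\pi|\partial B$ is not injective.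

The way around this is to re-choose, inside the child, the two discs with the same boundaries, so that *every grandchild is met by at most one of the two new discs*. Then repeat inside the grandchildren, and pass to the limit in $X$. The limit is a genuine $2$-sphere, as we shall see. The requirement on the nest is that a handle contains two disjoint meridian discs which meet different children.

If discs can be separated so well, why should $X$ not be a manifold? With (F2), being a manifold would let us move any two disjoint discs of $S^3$ by a small homeomorphism so that no element of $G$ meets both. We need two disjoint discs for which this is impossible. Two meridian discs of the same handle will not do: by design they can be made to miss each other's children. So each block gets *two* handles, an upper and a lower one. A disc across the upper handle and a disc across the lower handle of the same block are to be forced to share a child, and in that child again to block both handles. The spheres above cross a child in only one handle.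

How can the sharing be forced? Suppose a block had four children $0,1,2,3$, with child $i$ at position $i$ of both handles. Then the disc at position $0$ above meets only child $0$, and the disc at position $1$ below meets only child $1$. The remedy is to use sixteen children $(p,q)$. Above, $p$ is the position around the handle and $q$ counts parallel copies. Below, there are four parallel necklaces indexed by $p$, and $q$ is the position in the necklace. An upper disc will be forced to block, for some $p$, *all* the children $(p,0),\dots,(p,3)$; a lower disc will be forced to block in *every* necklace some $q$, hence in the necklace $p$ too. The child $(p,q)$ is blocked by both.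

## 6. The block and its sixteen children

**Step 1: the handlebody.** Let $D^2=[-1,1]^2$ with coordinates $(y,z)$, let $r=\max(|y|,|z|)$, and let $T=D^2\times\mathbb R/4\mathbb Z$ with coordinates $(y,z,\theta)$. Put $\Pi_s=D^2\times\{s\}$ and
$$b=\{y=1,\ |z|\le.5,\ .05\le\theta\le.35\}\subset\partial T .$$
Let $J=b\times[0,1]$ with $b=b\times0$ and $e=b\times1$, and let $R=T\cup J$, a solid torus with a stub. Let $R'=T'\cup J'$ be a second copy; its objects carry a prime. A *fiber* of $T$ is a disc $D^2\times\{t\}$ with $t\in(.4,4)$; it misses $b$. Labels are pairs $(p,q)\in\mathbb Z_4\times\mathbb Z_4$. Gluing $e$ to $e'$ (Step 3) will give the genus $2$ handlebody $A$.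

**Step 2: the rectangles.** Their boundaries will be the cores of the children's handles.

Upper rectangles, in $T$: fix distinct $c_0,\dots,c_3\in(-.05,.05)$ and put
$$E_{pq}=\{|\theta-p|\le.6,\ |y|\le.3,\ z=c_q\}\ (p\text{ even}),\qquad E_{pq}=\{|\theta-p|\le.6,\ |z|\le.3,\ y=c_q\}\ (p\text{ odd}).$$
If $p=p'$ and $q\ne q'$, or if $p'=p+2$, then $E_{pq}\cap E_{p'q'}=\emptyset$ (parallel planes, resp. disjoint $\theta$-ranges). Let $p'=p+1$ with $p$ even. The $\theta$-ranges overlap in $[p+.4,p+.6]$. The side edges of $\partial E_{p'q'}$ have $z=\pm.3\ne c_q$, and its end edge in this range is $\{\theta=p+.4,\ y=c_{q'},\ |z|\le.3\}$. It meets $E_{pq}$ exactly in the point $\theta=p+.4$, $y=c_{q'}$, $z=c_q$, which is interior to $E_{pq}$, and the end edge is perpendicular to $E_{pq}$ there. The cases $p'=p-1$ (with $\theta=p-.4$) and $p$ odd are the same. So for $p'=p\pm1$ and all $q,q'$, the curve $\partial E_{p'q'}$ meets $E_{pq}$ in exactly one point, interior to $E_{pq}$, on an end edge of $\partial E_{p'q'}$, perpendicularly. In particular the curves $\partial E_{pq}$ are disjoint. For $s\in\mathbb Z_4$, $\Pi_s$ meets only the curves $\partial E_{sq}$, each perpendicularly in two points of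 its side edges.

Lower rectangles, in $T'$: let $u_p=(y_p,z_p)=\frac12(\cos\frac{\pi p}2,\sin\frac{\pi p}2)$ and
$$E'_{pq}=\{|\theta-q|\le.6,\ |y-y_p|\le.1,\ z=z_p\}\ (q\text{ even}),\qquad E'_{pq}=\{|\theta-q|\le.6,\ |z-z_p|\le.1,\ y=y_p\}\ (q\text{ odd}).$$
These are four parallel necklaces, indexed by $p$, in the disjoint tubes $\{\max(|y-y_p|,|z-z_p|)\le.2\}$. As before, for $(p',q')\ne(p,q)$ the curve $\partial E'_{p'q'}$ meets $E'_{pq}$ if and only if $p'=p$ and $q'=q\pm1$, and then in exactly one interior point, perpendicularly, on an end edge of $\partial E'_{p'q'}$. $\Pi'_s$ meets only the curves $\partial E'_{ps}$, each perpendicularly in two points of side edges.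

**Step 3: the tails.** They join the upper and lower core of a child, and they must stay away from $\Pi_2$ and $\Pi_3$. We choose disjoint polygonal arcs.

In $T$, let $\tau_{pq}$ start at the point of $\partial E_{pq}$ with $\theta=0,\,1,\,1.7,\,-.7$ for $p=0,1,2,3$, on the side $y=.3$ ($p$ even) or $z=.3$ ($p$ odd), at height $c_q$ in the other coordinate. It first runs straight outward, in the $y$- resp. $z$-direction, to $r=.6$. The $\theta$-ranges of the positions $0,1,2,3$ are $[-.6,.6]$, $[.4,1.6]$, $[1.4,2.6]$, $[-1.6,-.4]$. So at the chosen values of $\theta$ only rectangles of the same position are present, and these segments are disjoint from each other and, except for their starting points, from all rectangles. Then $\tau_{pq}$ runs in $\{.6<r<.9,\ -.8<\theta<1.8\}$ to a point with $y=.9$, $|z|<.5$, $\theta\in(.1,.3)$. This region contains no rectangle and is a connected open $3$-manifold, so the arcs can be kept disjoint. Then $\tau_{pq}$ runs in the $y$-direction to a point of $\operatorname{int}b$ and straight through $J$ to $e$.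

In $T'$ choose $\tau'_{pq}$ likewise, with $q$ as position: start on the side $y=y_p+.1$ ($q$ even) or $z=z_p+.1$ ($q$ odd) at $\theta=0,1,1.7,-.7$ for $q=0,1,2,3$, run straight to the boundary of the tube about $u_p$, then in the connected region $\{r<.9,\ -.8<\theta<1.8\}$ minus the four tubes, then as before to $e'$.

Thus inside $T$ the tails lie in $-.8<\theta<1.8$, miss $\Pi_2$ and $\Pi_3$ (note $3\equiv-1$), and meet $r\ge.9$ only where $\theta\in(.1,.3)$. The same holds in $T'$. Glue $e$ to $e'$ by a PL homeomorphism matching the end of $\tau_{pq}$ with the end of $\tau'_{pq}$ for all sixteen labels. Put $A=R\cup R'$. This is an orientable handlebody of genus $2$; orient it, and embed it PL in a Euclidean ball of $S^3$. Let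
$$\Gamma_{pq}=\partial E_{pq}\cup\tau_{pq}\cup\tau'_{pq}\cup\partial E'_{pq},\qquad D_{pq}=E_{pq}\cup\tau_{pq}\cup\tau'_{pq}\cup E'_{pq}.$$
The $\Gamma_{pq}$ are disjoint. For $(p',q')\ne(p,q)$, $\Gamma_{p'q'}$ meets $D_{pq}$ in one point of $E_{pq}$ if $p'=p\pm1$, in one point of $E'_{pq}$ if $p'=p$ and $q'=q\pm1$, and in no point otherwise. Call these the *piercing points*. Note that a given $\Gamma_{p'q'}$ never pierces both $E_{pq}$ and $E'_{pq}$.

For a rectangle $E=E_{pq}$ or $E'_{pq}$ use coordinates $(\theta,v,n)$, where $v,n$ are the in-plane and the normal coordinate among $y,z$ (shifted by $u_p$ in the lower case). So $E=\{|\theta-i|\le.6,\ |v|\le a,\ n=c\}$, where $i$ is the position and $a=.3$ or $a=.1$.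

**Step 4: the balls $B_{pq}$.** These will give cellularity. For small $\delta>0$ let $B_{pq}$ be the union of the box $\{|\theta-p|\le.6+\delta,\ |v|\le a+\delta,\ |n-c|\le\delta\}$ about $E_{pq}$, the corresponding box about $E'_{pq}$, and a thin tube about the rest of $\tau_{pq}\cup\tau'_{pq}$ meeting each box in a disc of its boundary. It is a union of three balls along two discs, hence a ball, and $B_{pq}\subset\operatorname{int}A$. It is a thin neighborhood of $D_{pq}$. So for small $\delta$ and thin tubes $\Gamma_{p'q'}\cap B_{pq}$ is close to the piercing point, if there is one, and is empty otherwise. Near the piercing point $\Gamma_{p'q'}$ is an end edge perpendicular to the rectangle, so the intersection is the segment $|n-c|\le\delta$ of that edge. It meets $\partial B_{pq}$ only in its two end points, perpendicularly in the interiors of the flat faces $n=c\pm\delta$.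

On $\partial E_{p'q'}$ mark all points of $\partial B_{pq}$ (all $(p,q)\ne(p',q')$) and of $\Pi_2,\Pi_3$; on $\partial E'_{p'q'}$ mark all points of $\partial B_{pq}$ and of $\Pi'_2,\Pi'_3$. The first kind lie on end edges, in pairs around distinct piercing points; the second kind lie on side edges at $\theta=2$ or $3$. So for small $\delta$ these finitely many *marked points* are distinct, are not corners, and differ from the start of the tail, which is on a side edge at $\theta\in\{0,1,1.7,3.3\}$ and is not a corner either.

**Step 5: the tubes and the maps $\varphi_{pq}$ on $T$ and $T'$.** Fix $\varepsilon\ll\delta$. Let $\mathrm{Ann}$ be $\{|\theta-i|\le.6+\varepsilon,\ |v|\le a+\varepsilon\}$ minus $\{|\theta-i|<.6-\varepsilon,\ |v|<a-\varepsilon\}$, and $T_{pq}=\mathrm{Ann}\times\{|n-c|\le\varepsilon\}$. Three choices are combined.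

(i) A homeomorphism $[-1,1]\times\partial E\to\mathrm{Ann}$, the identity on $0\times\partial E$, carrying $1\times\partial E$ to the outer boundary, and sending $[-1,1]\times x$ to the straight perpendicular segment through $x$ if $x$ has distance $\ge2\varepsilon$ from the corners. (What is left at each corner is an $L$-shaped disc, cut by $\partial E$ into two discs, and the product structure given on part of the boundary of each extends over it.)

(ii) A homeomorphism $\mathbb R/4\mathbb Z\to\partial E$ carrying $[.05,.35]$ onto a very short interval about the tail start and such that all marked points lie in the image of $(.4,4)$.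

(iii) A homeomorphism from $D^2$ to the square cross-section, fixing the center, carrying the side $y=1$ to the outer side and $\{y=1,\ |z|\le.5\}$ to a very short interval about the point where the tail leaves; such maps are obtained by coning from the boundary.

Together they give a homeomorphism $\varphi_{pq}|T:T\to T_{pq}$. It carries $b$ onto a tiny rectangle about the point where the tail leaves $T_{pq}$, it maps the core, $\varphi_{pq}(0\times\mathbb R/4\mathbb Z)=\partial E_{pq}$, and the straight cross-section of $T_{pq}$ over any marked point is $\varphi_{pq}(D^2\times t)$ for some $t\in(.4,4)$. After composing with the reflection of $D^2$ in $z$, if necessary, it preserves orientation. Define $T'_{pq}$ and $\varphi_{pq}|T':T'\to T'_{pq}$ in the same way. Let $H_{pq}$ be a thin tube about the rest of the tail, attached to $T_{pq}$ and $T'_{pq}$ exactly along $\varphi_{pq}(b)$ and $\varphi_{pq}(b')$, and let $A_{pq}=T_{pq}\cup H_{pq}\cup T'_{pq}$.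

**Step 6: extending $\varphi_{pq}$ over the connecting tube.** Let $H=J\cup J'\cong b\times[0,2]$, with ends $b$ and $b'$. The maps already given on $b$ and $b'$ preserve the orientations of these discs as parts of $\partial T,\partial T'$, because $\varphi_{pq}$ preserves orientation on $T$ and $T'$. Hence they also preserve the orientations induced from $H$ resp. $H_{pq}$, which lie on the other side. Identify $H_{pq}\cong b\times[0,2]$ so that the map on $b\times0$ is the identity. Then the map on $b\times2$ is an orientation preserving homeomorphism of the disc $b$, so it is isotopic to the identity, and the isotopy gives the extension. We obtain homeomorphisms $\varphi_{pq}:A\to A_{pq}$.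

**Step 7: the three properties.** For $\varepsilon$ and the tubes thin enough the $A_{pq}$ are disjoint, $T_{pq}\subset\operatorname{int}T$, and $T'_{pq}\subset\operatorname{int}T'$. Call $\varphi_{pq}$(fiber of $T$) a fiber of $T_{pq}$, and similarly for $T'_{pq}$. Then:

**(A1)** $A_{pq}\subset\operatorname{int}B_{pq}\subset B_{pq}\subset\operatorname{int}A$.

**(A2)** For $s\in\{2,3\}$: $\Pi_s\cap A_{pq}=\emptyset$ if $p\ne s$, and $\Pi_s\cap A_{sq}$ is two fibers of $T_{sq}$, contained in $r<.9$. Also $\Pi'_s\cap A_{pq}=\emptyset$ if $q\ne s$, and $\Pi'_s\cap A_{ps}$ is two fibers of $T'_{ps}$, contained in $r<.9$. In $T$ and in $T'$, $A_{pq}\cap\{r\ge.9\}\subset\{\theta\in(0,.4)\}$.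

**(A3)** For $(p',q')\ne(p,q)$: $\partial B_{pq}\cap A_{p'q'}$ is two fibers of $T_{p'q'}$ if $p'=p\pm1$, two fibers of $T'_{p'q'}$ if $p'=p$ and $q'=q\pm1$, and empty otherwise.

Indeed $A_{pq}$ is a thin neighborhood of $\Gamma_{pq}\subset\operatorname{int}B_{pq}$. Near a marked point the surface in question ($\Pi_s$, $\Pi'_s$ or $\partial B_{pq}$) is a plane perpendicular to the edge, so it cuts the tube in the straight cross-section over the marked point, which is a fiber. The rest of $\Gamma_{p'q'}$ has positive distance from the surface, in particular all the tails. The last statement of (A2) is the corresponding statement about tails.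

## 7. The fundamental group around a chain of four

**Lemma 7.1.** Let $C_0,\dots,C_3$ be either $C_i=T_{i,q(i)}$ in $N=T$ for some function $q(\cdot)$, or $C_i=T'_{p,i}$ in $N=T'$ for a fixed $p$. Let $Q=N-\bigcup\operatorname{int}C_i$. Then $\pi_1(\partial N)\to\pi_1(Q)$ and all $\pi_1(\partial C_i)\to\pi_1(Q)$ are injective.

**Step 1: replace the tubes by their cores.** Let $E_i$ be the rectangle whose boundary is the core of $C_i$, and $N_0=N-\bigcup\partial E_i$. As $C_i-\partial E_i\cong\partial C_i\times[0,1)$, the inclusion $Q\to N_0$ is a homotopy equivalence. So we may replace $Q$ by $N_0$.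

**Step 2: the tori $\partial C_i$, by intersection numbers.** $E_i\cap N_0$ is a closed two-sided surface in $N_0$, so the intersection number with it is a homomorphism $\pi_1(N_0)\to\mathbb Z$. Let $x$ be a meridian of $C_i$ and $\lambda$ a longitude parallel to $\partial E_i$; they generate $\pi_1(\partial C_i)=\mathbb Z^2$. The number with $E_{i+1}$ is $0$ on $x$, and $\pm1$ on $\lambda$ because $\partial E_i$ pierces $E_{i+1}$ exactly once. The number with $E_i$ is $\pm1$ on $x$. So $x^k\lambda^l=1$ implies $l=0$, and then $k=0$.

**Step 3: the torus $\partial N$, reduced to one loop.** Let $\mu=\partial\Pi_0$ and $\lambda=\{pt\}\times\mathbb R/4\mathbb Z$. If $\mu^k\lambda^l=1$ in $\pi_1(N_0)$, mapping to $\pi_1(N)=\mathbb Z$ gives $l=0$. It remains to show that $\mu$ has infinite order.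

**Step 4: cut into four slabs.** Cut $N_0$ along the bicollared surfaces $\Pi_i\cap N_0$, $i\in\mathbb Z_4$, each a square minus the two points of $\partial E_i$. The pieces are $W_i=N_0\cap\{i\le\theta\le i+1\}$, and $W_i$ is the complement in $D^2\times[i,i+1]$ of two arcs: the left arc $\ell=\partial E_i\cap\{\theta\ge i\}$, with ends on the left face, and the right arc $m=\partial E_{i+1}\cap\{\theta\le i+1\}$, with ends on the right face. Interchanging $y,z$ if $i$ is odd, and translating $u_p$ to $0$ in the lower case, we have
$$E_i\subset\{z=c\},\ |y|\le a;\qquad E_{i+1}\subset\{y=c'\},\ |z|\le a,$$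
with $a=.3$ and $|c|,|c'|<.05$, or $a=.1$ and $c=c'=0$. The two arcs hook each other, and we compute the group from a diagram. By radial retraction, $W_i$ is a deformation retract of $(\mathbb R^2\times[i,i+1])-(\ell\cup m)$, so we may work in the latter.

**Step 5: the diagram.** Project to the $(\theta,w)$-plane with $w=y+2z$, and use $2y-z$ as height. The side edges of $\ell$ have $w=\pm a+2c$, $\theta\in[i,i+.6]$, and its end edge has $\theta=i+.6$, $|w-2c|\le a$. The side edges of $m$ have $w=c'\pm2a$, $\theta\in[i+.4,i+1]$, and its end edge has $\theta=i+.4$, $|w-c'|\le2a$. In both cases
$$a+2|c|+|c'|<2a. \tag{1}$$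
So the end edge of $m$ crosses both side edges of $\ell$, since $|\pm a+2c-c'|<2a$. By (1) also $|c'\pm2a-2c|>a$, so the end edge of $\ell$ does not meet the side edges of $m$, and no side edge of $\ell$ has the same $w$ as a side edge of $m$. There are exactly two crossings.

At the crossing with the side $y=\pm a$ of $\ell$, the height of $\ell$ is $\pm2a-c$. There $m$ has $y=c'$ and $c'+2z=\pm a+2c$, so $z=\pm\frac a2+c-\frac{c'}2$ and its height is $\frac52c'\mp\frac a2-c$. The difference (height of $\ell$ minus height of $m$) is $\pm\frac52a-\frac52c'$, which has the sign $\pm$, since $|c'|<a$. So $\ell$ is over $m$ at the side $y=a$, and $m$ is over $\ell$ at the side $y=-a$.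

**Step 6: the group of a slab.** Let $\ell_1$ be the Wirtinger generator of the part of $\ell$ between the left face and its undercrossing, on the side $y=-a$, and let $\ell_2$ be that of the rest of $\ell$. Travel along $m$ from the side $z=-a$: on the end edge $w$ increases, so $m$ first crosses over $\ell$ at $w=-a+2c$ and then passes under $\ell$ at $w=a+2c$. Let $m_1$ be the generator of the part of $m$ from the side $z=-a$ to this undercrossing, and $m_2$ that of the rest. At its undercrossing $\ell$ passes under the part $m_1$, and at its undercrossing $m$ passes under the part $\ell_2$. With suitable orientations the relations are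
$$\ell_1=m_1^{\nu}\,\ell_2\,m_1^{-\nu},\qquad m_2=\ell_2^{\nu'}\,m_1\,\ell_2^{-\nu'},\qquad \nu,\nu'=\pm1. \tag{2}$$
So $\pi_1(W_i)$ is free on $\ell_2,m_1$. The left face is a plane with two punctures; its group is free on two meridians, mapped up to inversion to $m_1^\nu\ell_2m_1^{-\nu}$ and $\ell_2$. The group of the right face is free on two generators mapped, up to inversion, to $m_1$ and $\ell_2^{\nu'}m_1\ell_2^{-\nu'}$. Both maps are injective, because $\{m_1^k\ell_2m_1^{-k}\}_{k\in\mathbb Z}$ is a free basis of the normal closure of $\ell_2$, and symmetrically.

**Step 7: reassemble.** Hence $\pi_1(N_0)$ is the fundamental group of a graph of groups, a $4$-cycle with vertex groups $\pi_1(W_i)$ and edge groups $\pi_1(\Pi_i\cap N_0)$, with injective edge maps. By the normal form theorem, edge groups inject. The loop $\mu$ is the boundary loop of a square with two punctures, a non-trivial element of a free edge group, so it has infinite order. This proves Lemma 7.1.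

## 8. The quotient $X$

For a finite word $\alpha=\alpha_1\cdots\alpha_k$ of labels let $\varphi_\alpha=\varphi_{\alpha_1}\circ\cdots\circ\varphi_{\alpha_k}$, and put $A_\alpha=\varphi_\alpha(A)$, $T_\alpha=\varphi_\alpha(T)$, $T'_\alpha=\varphi_\alpha(T')$; the empty word gives $A,T,T'$. Fibers of $T_\alpha$ are the images under $\varphi_\alpha$ of fibers of $T$, and so on. Let $\Lambda=\bigcap_k\bigcup_{|\alpha|=k}A_\alpha$, and for an infinite word $\omega$ let $g_\omega=\bigcap_kA_{\omega|k}$, where $\omega|k$ is the initial word of length $k$. As $A_{\omega|k+1}\subset\operatorname{int}A_{\omega|k}$ and sets $A_\alpha$ of equal word length are disjoint, the $g_\omega$ are disjoint compact connected sets with union $\Lambda$. Let $G$ consist of the $g_\omega$ and the points of $S^3-\Lambda$, let $\pi:S^3\to X=S^3/G$ be the projection, and let $W=\pi(\Lambda)$.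

**Upper semicontinuity.** The sets $A_\alpha$ and $\operatorname{int}A_\alpha$ are saturated. If $g_\omega\subset O$ with $O$ open, then $A_{\omega|k}\subset O$ for some $k$ by compactness, and $\operatorname{int}A_{\omega|k}$ is a saturated neighborhood of $g_\omega$. If $x\in O-\Lambda$, then $O-\Lambda$ is a saturated neighborhood of $x$. So $X$ is compact, metrizable and connected, and $\pi$ is closed.

**Small images.** The sets $\pi(\operatorname{int}A_{\omega|k})$ form a neighborhood base at $\pi(g_\omega)$, and $\operatorname{diam}\pi(A_{\omega|k})\to0$ for each $\omega$. Moreover
$$\max_{|\alpha|=k}\operatorname{diam}\pi(A_\alpha)\to0\qquad(k\to\infty). \tag{3}$$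
Otherwise there are words $\alpha_k$ with lengths tending to $\infty$ and diameters $\ge\eta>0$. There are finitely many labels, so a subsequence converges letter by letter to an infinite word $\omega$. For each $l$, eventually $\pi(A_{\alpha_k})\subset\pi(A_{\omega|l})$, which contradicts $\operatorname{diam}\pi(A_{\omega|l})\to0$.

**Cellularity.** By (A1), $A_{\omega|k+1}\subset\operatorname{int}\varphi_{\omega|k}(B_{\omega_{k+1}})\subset\varphi_{\omega|k}(B_{\omega_{k+1}})\subset\operatorname{int}A_{\omega|k}$. So $g_\omega$ is the intersection of nested balls, each in the interior of the preceding one.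

**Dimension.** The map $\omega\mapsto\pi(g_\omega)$ is a continuous bijection from the space of infinite words onto $W$, so $W$ is a Cantor set. $\pi$ maps $S^3-\Lambda$ homeomorphically onto the open set $X-W$, a $3$-manifold. $X$ is the union of the $0$-dimensional closed set $W$ and countably many compact subsets of $X-W$, so the countable closed sum theorem gives $\dim X=3$.

Thus Section 4 applies to $X$: it is a locally connected ANR, preimages of connected sets are connected, and $\pi$ is a homotopy equivalence over open sets.

## 9. Upper and lower discs that must share an element: $X$ is not a manifold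

In this section $\mathbb D$ is a disc used as a domain, with boundary $S^1$.

**Definition 9.1.** A compact $K\subset S^3$ *blocks* $T_\alpha$ if for every open $O\supset K$ there is a map $f:(\mathbb D,S^1)\to(T_\alpha,\partial T_\alpha)$ with $f|S^1$ non-contractible in $\partial T_\alpha$ and $f(\mathbb D)\cap T_{\alpha(p,q)}\subset O$ for all $(p,q)$. Blocking $T'_\alpha$ is defined likewise, with $T'_{\alpha(p,q)}$.

For example, the disc $\Pi_2$ blocks $T$: take for $f$ a parametrization of $\Pi_2$. By (A2) it contains a fiber of $T_{2q}$ for every $q$, and a parametrization of that fiber shows that $\Pi_2$ blocks $T_{2q}$ for every $q$. The lemma below says that this is what always happens, for some $p$ in place of $2$.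

If $K$ blocks $T_\alpha$, then $K\cap A_\alpha\ne\emptyset$. Otherwise take $O=S^3-A_\alpha$. Then $f$ misses all $T_{\alpha(p,q)}$, so $f|S^1$ is null-homotopic in $T_\alpha-\bigcup_i\operatorname{int}T_{\alpha(i,0)}$, contradicting Lemma 7.1 transported by $\varphi_\alpha$. The same holds for $T'_\alpha$.

**Lemma 9.2.** (a) If $K$ blocks $T_\alpha$, there is $p$ such that $K$ blocks $T_{\alpha(p,q)}$ for all $q$. (b) If $K$ blocks $T'_\alpha$, then for every $p$ there is $q$ such that $K$ blocks $T'_{\alpha(p,q)}$.

**Step 1: set up the contradiction for (a).** If (a) fails, choose for each $p$ some $q(p)$ such that $K$ does not block $C_p=T_{\alpha(p,q(p))}$, and an open $O_p\supset K$ for which no map as in Definition 9.1 (for $C_p$) exists. Let $O=\bigcap_pO_p$, and let $f$ be as in the definition for $T_\alpha$ and $O$. The four tubes $C_0,\dots,C_3$ form a chain as in Lemma 7.1.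

**Step 2: make $f^{-1}(\bigcup\partial C_p)$ a family of curves.** Let $F=f^{-1}(\bigcup\partial C_p)$. It is compact, it lies in $\operatorname{int}\mathbb D$ because $C_p\subset\operatorname{int}T_\alpha$, and $f(F)\subset O$ by the choice of $f$. Take disjoint bicollars $\partial C_p\times(-1,1)$ in $\operatorname{int}T_\alpha$, and a compact polyhedral neighborhood $P$ of $F$ in $\operatorname{int}\mathbb D$ such that $f(P)$ lies in $O$ and in the union of the bicollars. Let $u:P\to(-1,1)$ be the collar coordinate of $f$, so $u^{-1}(0)=F$. On the frontier of $P$ we have $|u|\ge2d$ for some $d>0$. Let $v$ be a PL map on $P$ with $|v-u|<\eta<d$ and with non-zero values at all vertices of a triangulation of $P$ on which it is linear. Replace $u$ by $u'=u+\kappa(v-u)$, where $\kappa=\min(1,\max(0,2-|u|/d))$. Where $|u|\ge2d$ nothing changes. Where $|u|\ge d$ we have $|u'|\ge d-\eta>0$. Where $|u|\le d$ we have $u'=v$. So $u'^{-1}(0)=v^{-1}(0)$, which is a finite family of disjoint simple closed curves in the interior of $P$, across which $u'$ changes sign. As $f(P)$ is compact, for small $\eta$ the new map still sends $P$ into $O$. So for the new $f$, the set $f^{-1}(\bigcup\partial C_p)$ is this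 family of curves, at which $f$ crosses from one side of $\partial C_p$ to the other, and still $f(\mathbb D)\cap C_p\subset O$. Nothing changed on $S^1$.

**Step 3: if some curve is essential.** Call a curve essential if its image is non-contractible in the corresponding $\partial C_p$. Suppose there are essential curves. Let $\gamma$ be an innermost one, mapped into $\partial C_p$, bounding the disc $\mathbb D_\gamma\subset\mathbb D$. Let $P_\gamma$ be the component of $\mathbb D_\gamma$ cut along the curves that is adjacent to $\gamma$. Its other boundary curves are inessential, so we may redefine $f$ on the discs they bound, with values in the corresponding tori. The result is a map $\tilde f:\mathbb D_\gamma\to N$, where $N$ is either $C_p$ or $T_\alpha-\bigcup\operatorname{int}C_i$. In the second case $\tilde f|\gamma$ would be null-homotopic there but not in $\partial C_p$, contradicting Lemma 7.1. In the first case $\tilde f(\mathbb D_\gamma)\subset O\cup\partial C_p$. The handles $T_{\alpha(p,q(p))(i,j)}$ in the definition of blocking $C_p$ lie in $\operatorname{int}C_p$, so $\tilde f$ meets them only in $O\subset O_p$, and $\tilde f|\gamma$ is non-contractible in $\partial C_p$. This contradicts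 the choice of $O_p$.

**Step 4: if no curve is essential.** Apply the same replacement to the component of $\mathbb D$ cut along the curves that contains $S^1$. It maps outside the $C_i$, so we get a null-homotopy of $f|S^1$ in $T_\alpha-\bigcup\operatorname{int}C_i$, contradicting Lemma 7.1. This proves (a).

**Step 5: part (b).** Suppose (b) fails for some $p$. Then $K$ blocks none of the $C_q=T'_{\alpha(p,q)}$, $q\in\mathbb Z_4$. These form a chain of the second kind in Lemma 7.1, and Steps 1–4 apply verbatim. So Lemma 9.2 is proved.

**Proposition 9.3.** $X$ is not homeomorphic to a manifold.

**Step 1: if $X$ is a manifold, two discs can be separated.** Suppose $X$ is homeomorphic to a manifold. Since $X-W$ is a non-empty open subset that is a $3$-manifold, $X$ is a closed $3$-manifold. Let $\Delta=\Pi_2\subset T$ and $\Delta'=\Pi'_2\subset T'$, disjoint discs. Let $\eta>0$, to be fixed in Step 2. By (F2) choose a homeomorphism $h_1:S^3\to X$ with $d(h_1,\pi)<\eta/2$, and then a homeomorphism $h_2:S^3\to X$ so close to $\pi$ that $d(h_2,\pi)<\eta/2$ and $\operatorname{diam}h_1^{-1}h_2(g)<\operatorname{dist}(\Delta,\Delta')$ for all $g\in G$. This is possible, since $\operatorname{diam}h_2(g)\le2d(h_2,\pi)$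 and $h_1^{-1}$ is uniformly continuous. Put $\Theta=h_1^{-1}h_2$, a homeomorphism of $S^3$. As $d(\pi h_1^{-1}(x),x)<\eta/2$ for all $x\in X$, we get $d(\pi\Theta,\pi)<\eta$. Let $K=\Theta^{-1}(\Delta)$ and $K'=\Theta^{-1}(\Delta')$. No element $g$ of $G$ meets both $K$ and $K'$, since $\Theta(g)$ would meet both $\Delta$ and $\Delta'$.

**Step 2: for small $\eta$, $K$ blocks $T$ and $K'$ blocks $T'$.** Let $\Lambda_1$ be the union of the sixteen children of $A$, let $A^+$ be $A$ plus an outer collar, and let $r_A:A^+\to A$ be the retraction taking the collar to $\partial A$ along its lines. The set $\pi(K)$ lies in the $\eta$-neighborhood of $\pi(\Delta)\subset\pi(A)$, and $\pi(A)$ is disjoint from the compact set $\pi(S^3-\operatorname{int}A^+)$ since $A$ is saturated. So $K\subset\operatorname{int}A^+$ for small $\eta$. Next, $\partial\Delta\subset\partial A$ misses $\Lambda_1$, and $\pi$ is a homeomorphism of $S^3-\Lambda$ onto the open set $X-W$. For $x\in\partial\Delta$, $d(\pi\Theta^{-1}(x),\pi(x))<\eta$. So for small $\eta$ the points $\pi\Theta^{-1}(x)$ lie in a compact neighborhood of $\pi(\partial\Delta)$ in $X-W$, on which $\pi^{-1}$ is uniformly continuous, and $\Theta^{-1}|\partial\Delta$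 is as close to the inclusion as we like. In particular the two are joined by a homotopy along short geodesics in $\operatorname{int}A^+-\Lambda_1$.

Add this annulus to $\Theta^{-1}|\Delta$ and compose with $r_A$. This gives $f_0:\mathbb D\to A$ whose restriction to $S^1$ parametrizes $\partial\Delta$, and $f_0(\mathbb D)\cap\Lambda_1\subset K$, because $r_A^{-1}(\Lambda_1)=\Lambda_1$ and the annulus misses $\Lambda_1$. Let $\rho:A\to T$ be a retraction with $\rho(A-T)\subset b$: first retract $R'$ to the disc $e'=e$ (Tietze), then project $J$ to $b$. Put $f=\rho f_0$. Since $T_{pq}\subset\operatorname{int}T$ and $\rho(A-T)\subset\partial T$,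
$$f(\mathbb D)\cap T_{pq}=f_0(\mathbb D)\cap T_{pq}\subset K .$$
As $\partial\Delta$ is a meridian, it is non-contractible in $\partial T$, so $K$ blocks $T$. In the same way $K'$ blocks $T'$ for small $\eta$. Fix an $\eta$ small enough for both; it depends only on $A$, $\Delta$, $\Delta'$, $\pi$ and the metrics, not on $h_1,h_2$.

**Step 3: induction.** Suppose $K$ blocks $T_\alpha$ and $K'$ blocks $T'_\alpha$. By Lemma 9.2(a) there is $p$ such that $K$ blocks $T_{\alpha(p,q)}$ for all $q$. By Lemma 9.2(b), applied to $K'$ and this $p$, there is $q$ such that $K'$ blocks $T'_{\alpha(p,q)}$. So $K$ blocks $T_{\alpha(p,q)}$ and $K'$ blocks $T'_{\alpha(p,q)}$. Starting from the empty word we obtain an infinite word $\omega$ with $K\cap A_{\omega|k}\ne\emptyset\ne K'\cap A_{\omega|k}$ for all $k$. By compactness $K\cap g_\omega\ne\emptyset\ne K'\cap g_\omega$, which contradicts Step 1. This proves Proposition 9.3.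

## 10. Small $2$-spheres in $X$

**Proposition 10.1.** $X$ has property (S) of Section 4.

Let $x\in X$ and a neighborhood $N$ of $x$ be given. If $x\notin W$, let $C\subset S^3-\Lambda$ be a round ball about $\pi^{-1}(x)$, so small that $\pi(C)\subset N$, and let $Y=\pi(\partial C)$. Then $X-Y$ is the disjoint union of the open sets $\pi(\operatorname{int}C)$ and $\pi(S^3-C)$, the first is connected, and $U=\pi(\operatorname{int}C)$ has closure $\pi(C)\subset N$.

Now let $x=\pi(g_\sigma)$. Choose $k_0\ge1$ so that $\alpha=\sigma|k_0$ has $\pi(A_\alpha)\subset N$, and let $\sigma|(k_0+1)=\alpha(p,q)$.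

**Step 1: replacement discs.** Given two fibers of a handle, we want two disjoint discs with the same boundaries such that every child is met by at most one of them. Let $.4<t_1<t_2<4$, so $D^2\times\{t_1\}$ and $D^2\times\{t_2\}$ are two fibers of $T$. Let $h_i:[0,1]\to(.4,4)$ be the functions with $h_1\equiv2$, $h_2\equiv3$ on $[0,.9]$, linear on $[.9,1]$, $h_i(1)=t_i$. Then $h_1<h_2$, so the graphs $\Sigma_i=\{\theta=h_i(r)\}$ are disjoint discs in $T$. They have $\partial\Sigma_i=\partial D^2\times\{t_i\}$ and meet $\partial T$ only in their boundaries. Where $r\ge.9$ they miss all children, since these have $\theta\in(0,.4)$ there by (A2). Where $r\le.9$ they agree with $\Pi_2$ and $\Pi_3$. So by (A2), $\Sigma_1$ meets exactly the children $A_{2q'}$ and $\Sigma_2$ exactly the children $A_{3q'}$ ($q'\in\mathbb Z_4$), each in exactly two fibers of $T_{2q'}$ resp. $T_{3q'}$, in the interior of the disc. In $T'$ the analogous discs meet exactly the $A_{p'2}$ resp. the $A_{p'3}$ ($p'\in\mathbb Z_4$), each in two fibers of its lower torus. In both cases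
$$\text{every child that is met is met by only one of the two discs.}\tag{4}$$

**Step 2: the spheres $F_k$.** We modify a sphere in $S^3$ level by level. Call $A_\beta$ with $\beta=\alpha\beta_1\cdots\beta_{k+1}$ a *level-$k$ set*; level-$0$ sets are the children of $A_\alpha$. Let $F_0=\varphi_\alpha(\partial B_{pq})$. By (A1) and (A3), each level-$0$ set $A_\beta$ meets $F_0$ in one of three ways: not at all; in exactly two fibers of $T_\beta$; or in exactly two fibers of $T'_\beta$. Also $A_{\alpha(p,q)}\cap F_0=\emptyset$.

Inductively, suppose that a $2$-sphere $F_k\subset A_\alpha$ has this three-way property for all level-$k$ sets. In each level-$k$ set $A_\beta$ that is met, replace the two fibers by the images under $\varphi_\beta$ of the corresponding discs $\Sigma_1,\Sigma_2$ of $T$ or of $T'$. These are disjoint, lie in $A_\beta$, and have the same boundaries as the fibers, while $F_k\cap A_\beta$ consists of the two fibers only. So the result $F_{k+1}$ is a $2$-sphere in $A_\alpha$. A level-$(k+1)$ set lies in a level-$k$ set $A_\beta$, where $F_{k+1}$ is empty or consists of the two new discs, and Step 1 gives the three-way property at level $k+1$. All changes take place in level-$0$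 sets that meet $F_0$, so $F_k\cap A_{\alpha(p,q)}=\emptyset$ for all $k$.

**Step 3: parametrizations and the limit.** Choose homeomorphisms $s_k:S^2\to F_k$ as follows; $s_0$ is arbitrary. The level-$k$ discs are the components of $s_k^{-1}(\bigcup A_\beta)$, the union over the level-$k$ sets. They are finitely many disjoint closed discs, one for each fiber in which $F_k$ meets a level-$k$ set. Let $s_{k+1}=s_k$ off the level-$k$ discs, and let $s_{k+1}$ map each level-$k$ disc, rel boundary, onto the replacement disc. The level-$(k+1)$ discs lie in the interiors of level-$k$ discs, finitely many and disjoint in each. Composing with self-homeomorphisms of the level-$k$ discs rel boundary, we arrange that all level-$(k+1)$ discs have diameter $<2^{-k}$. On a level-$k$ disc over $A_\beta$ all $s_l$ with $l\ge k$ take values in $A_\beta$, and off the level-$k$ discs $s_l=s_k$ for $l\ge k$. By (3), $\pi s_k$ converges uniformly to a continuous $s:S^2\to X$. Put $Y=s(S^2)\subset\pi(A_\alpha)$.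

**Step 4: $s$ is injective, so $Y\cong S^2$.** Suppose first that $\zeta\in S^2$ lies in no level-$k$ disc for some $k$. Then $s_l(\zeta)=s_k(\zeta)$ for $l\ge k$, and this point is in $A_\alpha$ but in no level-$k$ set, hence not in $\Lambda$. So $s(\zeta)=\pi s_k(\zeta)\notin W$. Two different such points have different images, since the $s_k$ are injective and $\pi$ is injective off $\Lambda$. Otherwise $\zeta$ lies in nested level-$k$ discs, $k=0,1,\dots$, over the sets of an infinite word $\omega$ extending $\alpha$, and $s(\zeta)=\pi(g_\omega)\in W$. So a point of the first kind and a point of the second kind have different images. Now let $\zeta,\zeta'$ be of the second kind with the same image, that is, with the same $\omega$. For each $k$ they lie in level-$(k+1)$ discs over the same level-$(k+1)$ set $A_{\omega|l}$. By (4) this set is met by only one of the replacement discs in its parent, so these level-$(k+1)$ discs lie in one and the same level-$k$ disc. Hence $\zeta,\zeta'$ lie in a common level-$k$ disc for every $k$. The diameters tend to $0$, so $\zeta=\zeta'$. Since $S^2$ is compact, $Y\cong S^2$.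

**Step 5: $x\notin Y$.** By Step 2, points of $Y$ are either $\pi s_k(\zeta)$ with $s_k(\zeta)\notin A_{\alpha(p,q)}$, or $\pi(g_\omega)$ with $\omega$ not extending $\alpha(p,q)$. As $A_{\alpha(p,q)}$ is saturated, $Y\cap\pi(A_{\alpha(p,q)})=\emptyset$.

**Step 6: $Y$ separates $x$ from the outside of $A_\alpha$.** Let $a\in g_\sigma$ and $z\in S^3-A_\alpha$. The sphere $F_0$ bounds the ball $\varphi_\alpha(B_{pq})$, which has $a$ in its interior and misses $z$. So $s_0$ represents a generator of $H_2(S^3-\{a,z\})=\mathbb Z$. The maps $s_k$ and $s_{k+1}$ agree off finitely many discs. On each of these both take values in a solid torus $T_\beta$ or $T'_\beta$ and agree on the boundary. This solid torus misses $z\notin A_\alpha$, and it misses $a\in A_{\alpha(p,q)}$, because $\beta$ does not extend $\alpha(p,q)$. As $\pi_2$ of a solid torus vanishes, $s_k\simeq s_{k+1}$ in $S^3-\{a,z\}$. So no $s_k$ is null-homologous in $S^3-\{a,z\}$. The complement of an arc in $S^3$ is acyclic, so $F_k$ meets every arc from $a$ to $z$, and hence every path from $a$ to $z$, since the image of such a path contains an arc.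

Suppose $x$ and $\pi(z)$ were in the same component $O$ of $X-Y$; note that $\pi(z)\notin Y$, since $Y\subset\pi(A_\alpha)$ and $A_\alpha$ is saturated. By local connectedness $O$ is open, so $\pi^{-1}(O)$ is open and connected in $S^3$ and contains a path from $a$ to $z$; let $\kappa$ be its image. Then $\pi(\kappa)\cap Y=\emptyset$, and $\pi s_k\to s$ uniformly, so $\kappa\cap F_k=\emptyset$ for large $k$, a contradiction. Therefore the component $U$ of $X-Y$ containing $x$ satisfies $U\subset\pi(A_\alpha)$, and $\overline U\subset\pi(A_\alpha)\subset N$. This proves Proposition 10.1.

**Proof of Theorem A.** By Section 8, $X$ is a non-empty, compact, connected, metrizable cellular quotient of $S^3$ of dimension $3$. By Proposition 10.1 it has property (S). So Proposition 4.1 shows that $X$ is an $r$-space, and that the sets $U$ given by (S) have $\mathrm{Fr}(U)\cong S^2$, $\overline U$ a compact AR, and $\mathrm{Fr}(U)$ a strong deformation retract of $\overline U-\{q\}$ for every $q\in U$. By Proposition 9.3, $X$ is not homeomorphic to a manifold. $\square$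

## 11. Transplanting the block into other $3$-manifolds

**Proof of Theorem B.** Embed $A$ in a Euclidean ball of $M$ as it sits in a Euclidean ball of $S^3$. Let the decomposition of $M$ consist of the same sets $g_\omega$ and the remaining points of $M$, and let $X_M$ be the quotient. As in Section 8, the decomposition is upper semicontinuous and cellular, and $X_M$ is compact, metrizable, connected and $3$-dimensional. The image of the open saturated set $\operatorname{int}A$ is an open subset of $X_M$ homeomorphic to $\pi(\operatorname{int}A)\subset X$; we identify the two. All points of $X_M$ not in the Cantor set $W$ have Euclidean neighborhoods.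

**Step 1: part 1.** At points outside $W$ use small round balls in charts and Section 1. At a point of $W$ use the neighborhoods $U$ from Section 10 with $k_0\ge1$. They satisfy $\overline U\subset\pi(A_\alpha)\subset\pi(\operatorname{int}A)$ with $\overline U$ compact, so $U$ is open in $X_M$ and its closure, its frontier and the deformation property are the same computed in $X_M$ as in $X$. In particular $X_M$ is an $r$-space.

**Step 2: part 2, by self-similarity.** Suppose some $w\in W$ has a Euclidean neighborhood in $X_M$. It contains $\pi(A_\alpha)$ for some $\alpha$. So $\pi(\operatorname{int}A_\alpha)$ is a manifold, of dimension $3$ since it contains points of $X_M-W$. For infinite words $\omega$ we have $\varphi_\alpha(g_\omega)=g_{\alpha\omega}$, and $\varphi_\alpha(A\cap\Lambda)=A_\alpha\cap\Lambda$. So $\varphi_\alpha$ carries the decomposition of $\operatorname{int}A$ onto that of $\operatorname{int}A_\alpha$ and induces a homeomorphism $\pi(\operatorname{int}A)\cong\pi(\operatorname{int}A_\alpha)$. Hence $\pi(\operatorname{int}A)$ is a $3$-manifold. Then $X=\pi(\operatorname{int}A)\cup(X-W)$ is a union of two open $3$-manifolds, so $X$ is a closed $3$-manifold, contradicting Proposition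 9.3. So the points without Euclidean neighborhood are exactly those of the Cantor set $W$.

**Step 3: part 3 and the consequences.** By (F1) the cellular map $M\to X_M$ is a homotopy equivalence. Applied to lens spaces $M$, this gives infinitely many fundamental groups, hence infinitely many homotopy types. By part 2, $X_M$ is not a manifold. Since connected $r$-spaces of dimension $\le2$ are manifolds, $3$ is the least possible dimension. Since $r$-spaces that are connected polytopes of dimension $\le3$ are manifolds, no $X_M$ is a polytope. $\square$
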